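# Compact spaces all of whose subspaces are strongly $\mathbb Q$-dominated

## 1. Compact covers ordered by $\mathcal K(M)$, networks, and hereditary covering properties

All spaces are Tychonoff. For such spaces "second countable" means the same as "separable metrizable", by Urysohn's theorem. We write $\mathfrak c=2^\omega$. For a space $M$, let $\mathcal K(M)$ be the family of all compact subsets of $M$; the empty set belongs to it.

**Definition (ordered by $M$).** A family $\mathcal A$ of subsets of a space is *ordered by $M$* if it can be indexed as $\mathcal A=\{A_K:K\in\mathcal K(M)\}$ in such a way that $K\subset L$ implies $A_K\subset A_L$.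

*Example.* Let $M=\omega$ be discrete. The compact subsets of $\omega$ are the finite ones. If $E_0\subset E_1\subset\cdots$ is an increasing sequence of sets, put $A_\emptyset=\emptyset$ and $A_K=E_{\max K}$ for $K\ne\emptyset$; then $\{A_K\}$ is ordered by $\omega$.

**Definition (domination).** A space $Y$ is *$M$-dominated* if it has a cover by compact sets that is ordered by $M$. It is *strongly $M$-dominated* if it has such a cover $\mathcal F$ with the additional property that every compact $P\subset Y$ is contained in some $F\in\mathcal F$.

*Example.* Every space $Y$ is strongly $Y$-dominated, by $F_K=K$. In particular $\mathbb Q$ is strongly $\mathbb Q$-dominated. Every compact $Y$ is strongly $M$-dominated for every $M$, by $F_K=Y$.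

*Example (the two notions differ).* Write $\mathbb Q=\{q_i:i\in\omega\}$. The sets $F_\emptyset=\emptyset$, $F_K=\{q_i:i\le\max K\}$ show that $\mathbb Q$ is $\omega$-dominated. But $\mathbb Q$ is not strongly $\omega$-dominated. Suppose $\{F_K\}$ witnessed it, and put $F_n=F_{\{0,\dots,n\}}$. Every finite $K$ lies in some $\{0,\dots,n\}$, so every compact subset of $\mathbb Q$ lies in some $F_n$. No $F_n$ is a neighborhood of $0$ in $\mathbb Q$, since $0$ has no compact neighborhood there. Pick $x_n\in\mathbb Q\setminus F_n$ with $|x_n|<1/(n+1)$. Then $\{0\}\cup\{x_n:n\in\omega\}$ is compact and lies in no $F_n$, a contradiction.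

**Definition (network).** A family $\mathcal N$ of subsets of $Y$ is a *network* of $Y$ if for every open $W\subset Y$ and every $y\in W$ there is $N\in\mathcal N$ with $y\in N\subset W$. The members of $\mathcal N$ need not be open.

*Example.* A base is a network. In a countable space the singletons form a countable network, whatever the topology. The Sorgenfrey line $S$ (the reals, with base the intervals $[a,b)$) has no countable network: if $\mathcal N$ is a network, choose $N_x\in\mathcal N$ with $x\in N_x\subset[x,x+1)$; then $x=\min N_x$, so the sets $N_x$ are pairwise different.

Three remarks on networks will be used. If $\mathcal N$ is a network of a regular space, so is $\{\overline N:N\in\mathcal N\}$. If $Y=\bigcup_nY_n$ and each $Y_n$ has a countable network, the union of these networks is a countable network of $Y$. Finally: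

**Fact 1** (Engelking, *General Topology*, 3.1.19)**.** A compact space with a countable network is metrizable.

*Proof.* Let $\mathcal N$ be a countable network of closed sets of the compact space $X$. For each disjoint pair $N,N'\in\mathcal N$ choose, by normality, disjoint open sets $O\supset N$ and $O'\supset N'$. The countably many chosen sets generate a second countable topology $\tau$, coarser than the given one. It is Hausdorff: distinct $x,y$ have disjoint open neighborhoods, inside which there are $N\ni x$ and $N'\ni y$ in $\mathcal N$, and the pair chosen for $(N,N')$ separates $x$ from $y$. The identity from $X$ to $(X,\tau)$ is a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism. So $X$ is compact and second countable, hence metrizable. $\square$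

**Definition (HL, HS).** A space is *hereditarily Lindelöf* (HL) if all its subspaces are Lindelöf, and *hereditarily separable* (HS) if all its subspaces are separable.

*Example.* Separable metrizable spaces are both. An uncountable discrete space is neither. The ordinal space $\omega_1$ is not Lindelöf, since its countable initial segments form an open cover without a countable subcover. The next fact says that failures of HL and HS always look like a transfinite sequence of this kind.

**Fact 2.** (a) If $X$ is not HL, there are distinct points $y_\alpha\in X$ $(\alpha<\omega_1)$ such that every initial segment $\{y_\beta:\beta<\alpha\}$ is open in $Y=\{y_\alpha:\alpha<\omega_1\}$. (b) If $X$ is not HS, there are points $y_\alpha\in X$ $(\alpha<\omega_1)$ with $y_\alpha\notin\overline{\{y_\beta:\beta<\alpha\}}$ for all $\alpha$. Then every initial segment is closed in $Y=\{y_\alpha:\alpha<\omega_1\}$.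

*Proof.* (a) Some $Z\subset X$ has a cover by open subsets of $Z$ without a countable subcover. Choose inductively $y_\alpha\in Z\setminus\bigcup_{\beta<\alpha}U_\beta$ and a member $U_\alpha\ni y_\alpha$ of the cover. If $\gamma\ge\alpha$, then $y_\gamma\notin U_\beta$ for $\beta<\alpha$. So $\{y_\beta:\beta<\alpha\}=Y\cap\bigcup_{\beta<\alpha}U_\beta$. (b) Take a non-separable $Z\subset X$ and choose inductively $y_\alpha\in Z$ outside the closure of the countable set $\{y_\beta:\beta<\alpha\}$. If $\gamma\ge\alpha$, then $y_\gamma$ is outside $\overline{\{y_\beta:\beta<\gamma\}}\supset\overline{\{y_\beta:\beta<\alpha\}}$, so the initial segment below $\alpha$ is closed in $Y$. $\square$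

**Fact 3.** In a regular HL space every open set is $F_\sigma$ and every point is $G_\delta$. The same holds in each of its subspaces.

*Proof.* Let $O$ be open. Each $x\in O$ has an open neighborhood whose closure lies in $O$. Since $O$ is Lindelöf, countably many of these neighborhoods cover $O$, and $O$ is the union of their closures. Applying this to $O=X\setminus\{x\}$ gives that $\{x\}$ is $G_\delta$. Subspaces are again regular and HL. $\square$

**Fact 4.** If $\{z\}$ is $G_\delta$ in a regular space, there are closed neighborhoods $W_0\supset W_1\supset\cdots$ of $z$ with $\bigcap_mW_m=\{z\}$. If the space is compact, they form a base of neighborhoods at $z$.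

*Proof.* Shrink the open sets whose intersection is $\{z\}$ to closed neighborhoods, and take finite intersections. In the compact case, for open $O\ni z$ the compact sets $W_m\setminus O$ decrease and have empty intersection, so one of them is empty. $\square$

A *cluster point* of a sequence $(x_n)$ is a point each of whose neighborhoods contains $x_n$ for infinitely many $n$. Every sequence in a compact set has a cluster point in that set.

We can now ask what the talk is about. **Suppose that $X$ is compact and that every subspace of $X$ is strongly $\mathbb Q$-dominated. Is it true in ZFC that $X$ must be metrizable?**

## 2. The answer and the classification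

The answer is yes, in ZFC. It comes from a statement without "strongly" and without compactness.

**Theorem 1 (ZFC).** For a space $X$ the following are equivalent:

(i) every subspace $Y\subset X$ is $M_Y$-dominated by some second countable $M_Y$ (depending on $Y$);

(ii) $X$ has a countable network.

**Corollary.** If $X$ is compact and every subspace of $X$ is strongly $\mathbb Q$-dominated, then $X$ is metrizable.

*Proof from Theorem 1.* Condition (i) holds with $M_Y=\mathbb Q$ for all $Y$. So $X$ has a countable network, and Fact 1 applies. $\square$

The compact spaces in the question can even be listed: they are the countable ones. This is the last line of the following classification.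

**Theorem 2 (ZFC).** Let $M$ be second countable and $X$ compact.

1. If $M$ is compact: every subspace of $X$ is (strongly) $M$-dominated iff $X$ is finite.
2. If $M$ is not compact: every subspace of $X$ is $M$-dominated iff $X$ is countable.
3. If $M$ is locally compact and not compact: every subspace of $X$ is strongly $M$-dominated iff $X$ is countable and has only finitely many non-isolated points.
4. If $M$ is not locally compact (for example $M=\mathbb Q$): every subspace of $X$ is strongly $M$-dominated iff $X$ is countable.

If $M$ may vary with the subspace, one gets exactly the compact metrizable spaces. One direction is Theorem 1 with Fact 1; for the other, a separable metrizable $Y$ is strongly $Y$-dominated via $F_K=K$.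

Here is a first case by hand. Let $X=\{0\}\cup\{1/n:n\ge1\}$. A subspace $Y$ is compact, in which case $F_K=Y$ works, or it is an infinite discrete set $\{y_0,y_1,\dots\}$ without the point $0$. In the second case the compact subsets of $Y$ are the finite ones. The set $\{0,1,2,\dots\}$ is closed and discrete in $\mathbb Q$, so a compact $K\subset\mathbb Q$ contains only finitely many of its points. Put $F_K=\{y_i:i\le n\}$, where $n$ is the largest element of $\{0,1,2,\dots\}$ in $K$, and $F_K=\emptyset$ if there is none. These sets are monotone in $K$, and every finite subset of $Y$ lies in some $F_{\{0,\dots,n\}}$. So every subspace of $X$ is strongly $\mathbb Q$-dominated.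

To test a non-metrizable compact space, such as the one-point compactification of an uncountable discrete space $D$, we must be able to show that a given space is *not* dominated. The obvious subspace to try is $D$ itself. The difficulty is that $\mathcal K(\mathbb Q)$ is uncountable, so an uncountable family $\{F_K\}$ of finite sets is conceivable. The next section replaces $\mathcal K(M)$ by a countable index set.

## 3. From compact sets to a countable base: the sets $C(U)$ and $G_K$

Let $T$ be dominated by a second countable $M$ via $\{F_K:K\in\mathcal K(M)\}$. Fix a countable base $\mathcal B$ of $M$ that contains $\emptyset$ and is closed under finite unions. For $U\in\mathcal B$ and $K\in\mathcal K(M)$ put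
$$C(U)=\bigcup\{F_L:L\in\mathcal K(M),\ L\subset U\},\qquad G_K=\bigcap\{\overline{C(U)}:K\subset U\in\mathcal B\},\tag{1}$$
with closures taken in $T$. There are only countably many sets $C(U)$, and $U\subset U'$ implies $C(U)\subset C(U')$. If $K\subset U$, then $F_K\subset C(U)$; hence $F_K\subset G_K$, and the closed sets $G_K$ cover $T$.

*Example.* If $T=M$ and $F_K=K$, then $C(U)=U$, and $G_K=K$: a point $p\notin K$ has a neighborhood disjoint from some open $O\supset K$, and some $U\in\mathcal B$ has $K\subset U\subset O$. If $T\neq\emptyset$ is compact and $F_K=T$ for all $K$, then $C(U)=T$ and $G_K=T$ for all $U$ and $K$.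

By compactness, and since $\mathcal B$ is closed under finite unions, for every open $O\supset K$ there is $U\in\mathcal B$ with $K\subset U\subset O$. Enumerate $\{U\in\mathcal B:K\subset U\}=\{V_0,V_1,\dots\}$, with repetitions if necessary. Put $U_0=V_0$ and choose $U_{n+1}\in\mathcal B$ with $K\subset U_{n+1}\subset U_n\cap V_{n+1}$. Then $(U_n)$ is decreasing, every open $O\supset K$ contains some $U_n$, and $G_K=\bigcap_n\overline{C(U_n)}$. Any sequence obtained in this way is called *a sequence for $K$*.

The point of the construction is this: if one picks compact sets $L_n\subset U_n$, they converge to $K$, and together with $K$ they form a compact set. So countably many choices made "closer and closer to $K$" are absorbed by one set $F_L$.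

**Lemma 1.** Let $(U_n)$ be a sequence for $K$.

(a) If $x_n\in C(U_n)$ for all $n$, then for each $j$ there is a compact $L^{(j)}\subset U_j$ with $\{x_n:n\ge j\}\subset F_{L^{(j)}}$. In particular $\{x_n:n\ge 0\}\subset F_{L^{(0)}}$, a compact subset of $T$.

(b) If $V\subset T$ is open and $G_K\subset V$, then $C(U_n)\subset V$ for some $n$.

*Proof.* (a) Choose compact $L_n\subset U_n$ with $x_n\in F_{L_n}$, and let
$$L^{(j)}=K\cup\bigcup_{n\ge j}L_n\subset U_j .$$
This set is compact. Given an open cover of it, finitely many members cover $K$. Their union is open, so it contains some $U_m$, and therefore all $L_n$ with $n\ge m$. Only finitely many compact sets $L_n$ remain, and they need finitely many more members. By monotonicity $x_n\in F_{L_n}\subset F_{L^{(j)}}$ for $n\ge j$.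

(b) Otherwise pick $x_n\in C(U_n)\setminus V$ for every $n$. By (a) the sequence lies in a compact subset of $T$, so it has a cluster point $w\in T$. For each $j$ we have $x_n\in C(U_n)\subset C(U_j)$ for all $n\ge j$, hence $w\in\overline{C(U_j)}$. So $w\in G_K\subset V$. But $V$ is an open set containing no $x_n$, so it contains no cluster point of $(x_n)$, a contradiction. $\square$

## 4. Uncountable discrete spaces, the Sorgenfrey line and the double arrow space

**Lemma 2.** An uncountable discrete space $D$ is not dominated by a second countable space.

*Proof.* Suppose it is. All $F_L$ are compact and discrete, hence finite. Let $K\in\mathcal K(M)$ and let $(U_n)$ be a sequence for $K$. Some $C(U_n)$ is finite: otherwise we could choose distinct points $x_n\in C(U_n)$, and by Lemma 1(a) the infinite set $\{x_n\}$ would lie in the finite set $F_{L^{(0)}}$. Since $F_K\subset C(U_n)$, each $F_K$ lies in a finite set of the form $C(U)$. So $D$ is the union of the finite ones among the countably many sets $C(U)$, and $D$ is countable, a contradiction. $\square$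

This settles two standard candidates. The one-point compactification of an uncountable discrete space contains that discrete space. The compact ordinal space $\omega_1+1$ contains the uncountable discrete set of successor ordinals. Neither has all its subspaces dominated by second countable spaces.

A more delicate candidate is the double arrow space, which is $[0,1]\times\{0,1\}$ with the topology of the lexicographic order; it is compact. Its subspace $(0,1)\times\{1\}$ is $(0,1)$ with the Sorgenfrey topology. To see this, note that an order interval from $(a,i)$ to $(b,j)$ meets level $1$ in $(a,b)$ or $[a,b)$, and $[a,b)$ is obtained when $i=0$. Call this subspace $S_0$. If $S_0$ were dominated by a second countable $M$ via $\{F_K\}$, then $\{F_K\times F_K\}$ would be a family of compact subsets of $S_0\times S_0$ ordered by $M$. It would be a cover, since $x\in F_K$ and $y\in F_L$ imply $(x,y)\in F_{K\cup L}\times F_{K\cup L}$. The set $\Delta^*=\{(x,1-x):0<x<1\}$ is closed in $S_0\times S_0$, so the sets $(F_K\times F_K)\cap\Delta^*$ would show that $\Delta^*$ is $M$-dominated. But $\Delta^*$ is uncountable and discrete: the open set $[x,1)\times[1-x,1)$ meets $\Delta^*$ only in $(x,1-x)$. This contradicts Lemma 2. So the double arrow space does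 not satisfy (i) of Theorem 1 either.

## 5. When the sets $G_K$ are compact

Lemma 1(b) says that the countably many sets $C(U)$ approximate $G_K$ from outside. This is useful once $G_K$ is compact. We now look for conditions that make it so.

**Lemma 3.** Let $T$ be dominated by a second countable $M$, with all points of $T$ being $G_\delta$. Then every countable subset of $G_K$ is contained in a compact subset of $T$.

*Proof.* Let $(U_n)$ be a sequence for $K$. We first claim that
$$G_K\subset\bigcap_jC(U_j),\tag{2}$$
that is, the closures in (1) can be dropped. Let $z\in G_K$ and take $W_m$ as in Fact 4. Since $z\in\overline{C(U_m)}$, we may pick $x_m\in W_m\cap C(U_m)$ for every $m$. Fix $j$ and take $L^{(j)}\subset U_j$ from Lemma 1(a). The sequence $(x_m)_{m\ge j}$ lies in the compact set $F_{L^{(j)}}$, so it has a cluster point $w\in F_{L^{(j)}}$. For every $i$ we have $x_m\in W_i$ for all $m\ge i$, and $W_i$ is closed, so $w\in W_i$. Hence $w=z$, and $z\in F_{L^{(j)}}\subset C(U_j)$. This proves (2).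

Now let $\{z_n:n\in\omega\}\subset G_K$. By (2), $z_n\in C(U_n)$ for all $n$, and Lemma 1(a) puts all $z_n$ into one compact set. $\square$

**Lemma 4.** Let $T$ be as in Lemma 3, and suppose that $T$ is HS or Lindelöf. Then all $G_K$ are compact, $T$ is Lindelöf, and $T$ has the following property.

$(\star)$ There are a countable family $\mathcal N$ of closed subsets of $T$ and a cover $\mathcal G$ of $T$ by compact sets such that for every $G\in\mathcal G$ and every open $V\supset G$ there is $N\in\mathcal N$ with $G\subset N\subset V$.

*Proof.* *Compactness of $G_K$.* If $T$ is HS, let $E$ be a countable dense subset of $G_K$. By Lemma 3, $E\subset P$ for some compact $P\subset T$, and $P$ is closed. So the closed set $G_K\subset\overline E\subset P$ is compact. If $T$ is Lindelöf, so is its closed subset $G_K$. Every infinite countable $E\subset G_K$ lies in a compact set by Lemma 3, so it has an accumulation point, which belongs to the closed set $G_K$. Thus $G_K$ is countably compact and Lindelöf, hence compact.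

*Property $(\star)$.* Let $\mathcal N=\{\overline{C(U)}:U\in\mathcal B\}$ and $\mathcal G=\{G_K:K\in\mathcal K(M)\}$. Given an open $V\supset G_K$, compactness and regularity give an open $V'$ with $G_K\subset V'\subset\overline{V'}\subset V$. Let $(U_n)$ be a sequence for $K$. By Lemma 1(b), $C(U_n)\subset V'$ for some $n$. So $G_K\subset\overline{C(U_n)}\subset\overline{V'}\subset V$.

*Lindelöf.* Given an open cover of $T$, each $G\in\mathcal G$ lies in the union of a finite subfamily, hence so does some $N\in\mathcal N$ with $N\supset G$. The countably many $N\in\mathcal N$ that are covered by finitely many members therefore cover $T$, and they need only countably many members. $\square$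

*Examples for $(\star)$.* A separable metrizable $T$ satisfies $(\star)$ with $\mathcal G$ the singletons and $\mathcal N$ the closures of the members of a countable base. A compact $T$ satisfies it with $\mathcal N=\mathcal G=\{T\}$.

## 6. Condition (i) makes $X$ hereditarily Lindelöf

From here to the end of Section 9, $X$ is a space satisfying (i) of Theorem 1. The condition passes to subspaces of $X$. By Lemma 2, $X$ has no uncountable discrete subspace.

**Lemma 5 (Step 1).** $X$ is HL. Consequently every subspace of $X$ satisfies $(\star)$.

This step is for making Lemma 4 available in every subspace of $X$. We do not yet know that any uncountable subspace is Lindelöf. So the argument enters Lemma 4 through its other hypothesis, HS, on a subspace where HS can be forced by Lemma 2.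

*Proof.* Suppose $X$ is not HL, and take $Y=\{y_\alpha:\alpha<\omega_1\}$ from Fact 2(a). Every point of $Y$ has a countable open neighborhood in $Y$, namely an initial segment.

*$Y$ is HS.* If not, Fact 2(b), applied to $Y$, gives $Z=\{s_\alpha:\alpha<\omega_1\}\subset Y$ with $s_\alpha\notin\overline{\{s_\beta:\beta<\alpha\}}$ for all $\alpha$. Intersect a countable open neighborhood of $s_\alpha$ with $Z\setminus\overline{\{s_\beta:\beta<\alpha\}}$. The result is an open neighborhood $N_\alpha$ of $s_\alpha$ in $Z$ that is countable and contains no earlier point, so
$$N_\alpha\subset\{s_\beta:\alpha\le\beta<h(\alpha)\}\quad\text{for some }h(\alpha)<\omega_1 .$$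
Since $s_\alpha\in N_\alpha$, we have $h(\alpha)>\alpha$. Choose inductively $\alpha_\xi<\omega_1$, for $\xi<\omega_1$, with $\alpha_\xi\ge\sup_{\eta<\xi}h(\alpha_\eta)$; this sequence is strictly increasing. Let $\eta\ne\xi$. If $\eta<\xi$, then $\alpha_\eta<\alpha_\xi$ and $s_{\alpha_\eta}\notin N_{\alpha_\xi}$. If $\eta>\xi$, then $\alpha_\eta\ge h(\alpha_\xi)$ and again $s_{\alpha_\eta}\notin N_{\alpha_\xi}$. So $\{s_{\alpha_\xi}:\xi<\omega_1\}$ is an uncountable discrete subspace of $X$, a contradiction.

*Points of $Y$ are $G_\delta$ in $Y$.* If $O$ is a countable open neighborhood of $y$, then $\{y\}=O\cap\bigcap\{Y\setminus\{o\}:o\in O,\ o\ne y\}$.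

By (i), $Y$ is dominated by a second countable space, so Lemma 4 in the HS case applies to $T=Y$, and $Y$ is Lindelöf. But $Y$ is covered by its countable open initial segments. Countably many of them would cover $Y$, so $Y$ would be countable, a contradiction. Hence $X$ is HL.

For the consequence, let $T\subset X$. It is Lindelöf, its points are $G_\delta$ by Fact 3, and it is dominated by a second countable space by (i). So the Lindelöf case of Lemma 4 applies. $\square$

## 7. From $(\star)$ to a countable network, and the obstruction inside compact sets

A sensible plan now is to get a countable network of $X$ directly from $(\star)$ for $T=X$. Property $(\star)$ says that $\mathcal N$ behaves like a network for the *sets* $G\in\mathcal G$; we want one for points. This works as soon as countably many closed sets separate the points.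

**Lemma 6.** Let $S$ satisfy $(\star)$, and let $\mathcal H$ be a countable family of closed subsets of $S$ such that for all $s\ne t$ in $S$ some $H\in\mathcal H$ has $s\in H\not\ni t$. Then $S$ has a countable network.

*Proof.* Let $\mathcal M,\mathcal G'$ witness $(\star)$ for $S$. We show that the finite intersections of members of $\mathcal M\cup\mathcal H$ form a network. Let $s\in W$ with $W$ open, and let $s\in G\in\mathcal G'$. The set $G\setminus W$ is compact and does not contain $s$. The closed sets $H\in\mathcal H$ with $s\in H$ have no common point other than $s$. Hence some finite intersection $H^*$ of them (with $H^*=S$ allowed, as the empty intersection) satisfies $H^*\cap(G\setminus W)=\emptyset$. Put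
$$V=W\cup(S\setminus H^*).$$
This is open and contains $G$. Take $N\in\mathcal M$ with $G\subset N\subset V$. Then $s\in N\cap H^*\subset V\cap H^*\subset W$. $\square$

Where could such an $\mathcal H$ come from? The only countable family at hand is $\mathcal N$. For $t\in T$ let
$$e(t)=\{N\in\mathcal N:t\in N\}.$$
If $t\in G\in\mathcal G$, then
$$\bigcap e(t)\subset G.\tag{3}$$
Indeed, if $p\in T\setminus G$, then $T\setminus\{p\}$ is an open set containing $G$, so some $N\in\mathcal N$ has $G\subset N\subset T\setminus\{p\}$; then $N\in e(t)$ and $p\notin N$. If $e(s)=e(t)$, then $s\in\bigcap e(t)\subset G$. So *each fiber of $e$ lies in a compact subset of $T$*.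

This is exactly where the plan stops. Inside a compact set, $(\star)$ carries no information: for compact $T$ the choice $\mathcal N=\mathcal G=\{T\}$ is legitimate, and then $e$ is constant. For the compact space $X$ of our question, domination of $X$ itself is a trivial hypothesis. What the plan does prove is the following.

**Lemma 7 (Step 2).** If $T\subset X$ and all compact subsets of $T$ are countable, then $T$ has a countable network.

This step is for turning $(\star)$ into a network in subspaces without large compact sets.

*Proof.* Take $\mathcal N,\mathcal G$ from $(\star)$ for $T$, by Lemma 5, and let $e$ be as above. By (3) every fiber of $e$ lies in a compact subset of $T$, hence is countable. Enumerate each fiber in a sequence, and let $T_n$ consist of the $n$-th points of the fibers. Then $T=\bigcup_nT_n$, and $e$ is injective on each $T_n$.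

Fix $n$. For $s\ne t$ in $T_n$ some $N\in\mathcal N$ contains exactly one of $s,t$. Let $\mathcal H$ consist of the sets $N\cap T_n$ $(N\in\mathcal N)$ and, for each $N\in\mathcal N$, of countably many closed subsets of $T_n$ with union $T_n\setminus N$; these exist by Fact 3. Then $\mathcal H$ is countable. For $s\neq t$ in $T_n$ there is $H\in\mathcal H$ with $s\in H\not\ni t$: if the separating $N$ contains $s$, take $N\cap T_n$; if it contains $t$, take one of the closed sets with union $T_n\setminus N$ that contains $s$. The space $T_n$ is a subspace of $X$, so it satisfies $(\star)$ by Lemma 5. By Lemma 6, $T_n$ has a countable network. Hence so does $T=\bigcup_nT_n$. $\square$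

The way past the obstruction is to use that *every* subspace is dominated, and to choose subspaces that avoid large compact sets. If $X=A\cup(X\setminus A)$ and neither piece contains an uncountable compact set, then Lemma 7 gives both pieces a countable network, and the union of the two networks is one for $X$. A set $A$ that splits every uncountable compact set can be built by transfinite recursion of length $\mathfrak c$, provided that

- every uncountable compact subset of $X$ has at least $\mathfrak c$ points, and
- $X$ has at most $\mathfrak c$ compact subsets.

In ZFC alone we may not confuse $\omega_1$ with $\mathfrak c$, so both statements need a proof. That is the content of the next section.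

## 8. Size and number of the compact subsets of $X$

**Lemma 8 (Step 3).** Every uncountable compact HL space $P$ contains a closed separable $A$ with $|A|\ge\mathfrak c$. In particular this holds for every uncountable compact $P\subset X$.

This step is for the first of the two requirements. The separability of $A$ is needed in Lemma 9.

*Proof.* *A perfect part.* Let $O$ be the union of all countable open subsets of $P$. Since $O$ is Lindelöf, it is a countable union of countable sets, so it is countable. Hence $R=P\setminus O$ is a nonempty compact space. If $p$ were isolated in $R$, there would be an open $V\subset P$ with $V\setminus O=\{p\}$; then $V\subset O\cup\{p\}$ is countable, so $p\in V\subset O$, a contradiction. So $R$ has no isolated points.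

*A map onto $2^\omega$.* For finite $0$-$1$ sequences $s$ choose nonempty open sets $B_s\subset R$, starting with $B_\emptyset=R$. Given $B_s$, it contains two distinct points because $R$ has no isolated points. Let $B_{s0},B_{s1}$ be open neighborhoods of these two points whose closures are disjoint and contained in $B_s$. Put
$$A'=\bigcap_n\ \bigcup_{|s|=n}\overline{B_s},$$
a closed set. By induction on $n$ the sets $\overline{B_s}$ with $|s|=n$ are pairwise disjoint, and $\overline{B_s}\subset\overline{B_{s|k}}$ for $k\le|s|$. So for each $x\in A'$ there is exactly one $f(x)\in2^\omega$ with $x\in\overline{B_{f(x)|n}}$ for all $n$. The map $f$ is continuous: the set of $x\in A'$ for which $f(x)$ extends $s$ is $A'\cap\overline{B_s}$, whose complement in $A'$ is the union of the finitely many closed sets $A'\cap\overline{B_{s'}}$ with $|s'|=|s|$, $s'\ne s$. It is onto: for $y\in2^\omega$ the decreasing nonempty compact sets $\overline{B_{y|n}}$ have a common point, which lies in $A'$ and is mapped to $y$.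

*A minimal closed set.* Consider the closed sets $B\subset A'$ with $f(B)=2^\omega$. If $\{B_i\}$ is a chain of such sets, then for each $y$ the nonempty compact sets $B_i\cap f^{-1}(y)$ form a chain, so they have a common point, and $f(\bigcap_iB_i)=2^\omega$. By Zorn's lemma there is a minimal such set $A$. Pick one point of $A$ over each element of a countable dense subset of $2^\omega$, and let $E$ be the countable set of these points. The image of the compact set $\overline E\subset A$ is closed and contains a dense set, so $f(\overline E)=2^\omega$. By minimality $\overline E=A$. So $A$ is separable, and $|A|\ge|2^\omega|=\mathfrak c$. $\square$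

**Lemma 9 (Step 4).** $X$ is HS.

This step is for describing every closed subset of $X$ by a countable set.

*Proof.* Otherwise take $Y=\{y_\alpha:\alpha<\omega_1\}\subset X$ from Fact 2(b); its points are distinct, and all its initial segments are closed in $Y$. Suppose some compact $P\subset Y$ is uncountable, and let $A\subset P$ be as in Lemma 8. A countable dense subset of $A$ lies in a countable initial segment of $Y$. This segment is closed in $Y$, so it contains $A$, and $A$ is countable, a contradiction. So all compact subsets of $Y$ are countable, and $Y$ has a countable network by Lemma 7. Picking a point from each nonempty member of the network, we get a countable dense subset of $Y$. It lies in a countable initial segment, which is closed in $Y$ and therefore equal to $Y$. But $Y$ is uncountable, a contradiction. $\square$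

**Lemma 10 (Step 5).** $X$ has at most $\mathfrak c$ closed subsets.

This step is for the second requirement, since compact subsets of $X$ are closed.

*Proof.* Let $G\subset X$ be compact. It is separable by Lemma 9. Its points are $G_\delta$ by Fact 3, so it is first countable by Fact 4. Hence every point of $G$ is the limit of a sequence from a fixed countable dense set. There are at most $\mathfrak c$ such sequences, and limits are unique, so $|G|\le\mathfrak c$.

Now take $\mathcal N,\mathcal G$ from $(\star)$ for $X$. By (3) the map $e:X\to\mathcal P(\mathcal N)$ has all its fibers inside compact sets, so each fiber has at most $\mathfrak c$ points. Since $\mathcal N$ is countable, there are at most $\mathfrak c$ fibers. So $|X|\le\mathfrak c$. By Lemma 9 each closed set is the closure of a countable subset of $X$. There are at most $\mathfrak c^\omega=\mathfrak c$ countable subsets. $\square$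

## 9. Splitting $X$ into two pieces without uncountable compact subsets

**Step 6.** This step carries out the splitting and finishes (i)$\Rightarrow$(ii). If $X$ has no uncountable compact subset, Lemma 7 with $T=X$ gives a countable network. Otherwise, by Lemma 10, we may enumerate all uncountable compact subsets of $X$ as $\{P_\xi:\xi<\mathfrak c\}$, possibly with repetitions. By Lemma 8 each $P_\xi$ has at least $\mathfrak c$ points. By recursion on $\xi<\mathfrak c$ choose two different points
$$a_\xi,\ b_\xi\in P_\xi\setminus\{a_\eta,b_\eta:\eta<\xi\}.$$
This is possible, since fewer than $\mathfrak c$ points have been chosen before stage $\xi$. Let $A=\{a_\xi:\xi<\mathfrak c\}$. All the chosen points are distinct, so $b_\xi\in P_\xi\setminus A$ and $P_\xi\not\subset A$; and $a_\xi\in P_\xi\cap A$, so $P_\xi\not\subset X\setminus A$. Hence all compact subsets of $A$ and of $X\setminus A$ are countable. By Lemma 7 both $A$ and $X\setminus A$ have countable networks, and so does $X$. This proves (i)$\Rightarrow$(ii).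

## 10. From a countable network back to domination

**Step 7.** This step proves (ii)$\Rightarrow$(i). Let $Y\subset X$. The traces on $Y$ of the members of a countable network of $X$ form a countable network of $Y$. Taking closures in $Y$, we get a countable network $\mathcal N$ of $Y$ consisting of closed sets. Let $M$ be the set $Y$ with the topology generated by
$$\mathcal N\cup\{Y\setminus N:N\in\mathcal N\}.$$
It is second countable. It is zero-dimensional, because the members of the generating family are clopen in $M$. It is Hausdorff: for $s\ne t$ some $N\in\mathcal N$ has $s\in N\subset Y\setminus\{t\}$, and then $N$ and $Y\setminus N$ separate $s$ and $t$. So $M$ is Tychonoff. Every open subset of $Y$ is a union of members of $\mathcal N$, hence open in $M$, so the identity $M\to Y$ is continuous. Therefore each $K\in\mathcal K(M)$ is a compact subset of $Y$. Put $F_K=K$. These sets cover $Y$, since they include the singletons, and they are ordered by $M$. So $Y$ is $M$-dominated.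

This proves Theorem 1, and with it the Corollary: in ZFC, a compact space all of whose subspaces are strongly $\mathbb Q$-dominated is metrizable. $\blacksquare$

## 11. A fixed $M$: counting the dominated subspaces

We turn to Theorem 2. If $M$ is fixed in advance, metrizability of $X$ is not enough, because one $M$ cannot serve too many subspaces.

**Lemma 11.** Let $X$ be compact metrizable and $M$ second countable. At most $\mathfrak c$ subspaces of $X$ are $M$-dominated.

*Proof.* Fix $\mathcal B$ as in Section 3, the same for all subspaces. Let $Y\subset X$ be $M$-dominated via $\{F_K\}$, let $C(U)$ be as in (1) with $T=Y$, and let $\varphi(U)$ be the closure of $C(U)$ in $X$. We claim that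
$$Y=\bigcup_{K\in\mathcal K(M)}\ \bigcap\{\varphi(U):K\subset U\in\mathcal B\}.\tag{4}$$
The inclusion "$\subset$" holds because $F_K\subset C(U)$ whenever $K\subset U$. For "$\supset$", let $z$ be in the intersection belonging to $K$, and let $(U_n)$ be a sequence for $K$. Then $z\in\varphi(U_n)$ for all $n$. Since $X$ is metrizable, we can choose $x_n\in C(U_n)$ with $x_n\to z$. By Lemma 1(a), all $x_n$ lie in a compact $F_L\subset Y$. It is closed in $X$, so $z\in F_L\subset Y$.

By (4), $Y$ is determined by the function $\varphi$ from the countable set $\mathcal B$ to the family of closed subsets of $X$. That family has at most $\mathfrak c$ members, because $X$ is second countable. So there are at most $\mathfrak c^\omega=\mathfrak c$ functions $\varphi$. $\square$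

**Step 8: if every subspace of the compact space $X$ is $M$-dominated, then $X$ is countable and metrizable.** This step is for the necessity of countability in parts 2, 3 and 4 of Theorem 2; recall that strong domination implies domination. By Theorem 1 and Fact 1, $X$ is metrizable. If it were uncountable, then $|X|\ge\mathfrak c$ by Lemma 8, and $|X|\le\mathfrak c$ because $X$ is separable metrizable. So $X$ would have $2^{\mathfrak c}>\mathfrak c$ subspaces, all of them $M$-dominated, contradicting Lemma 11.

For example, $[0,1]$ is compact and metrizable, and some subspace of it is not $\mathbb Q$-dominated.

## 12. Compact $M$, and non-compact $M$ with ordinary domination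

**Step 9: part 1 of Theorem 2.** This step treats compact $M$ (possibly empty). If $Y$ is $M$-dominated, then $F_K\subset F_M$ for all $K$, so $Y=F_M$ is compact. If $X$ is infinite, it has a non-isolated point $p$. Then $X\setminus\{p\}$ is not closed in $X$, hence not compact, hence not $M$-dominated. Conversely, if $X$ is finite and $Y\subset X$, put $F_K=Y$ for all $K$; this shows that $Y$ is strongly $M$-dominated.

From now on $M$ is not compact. Being metrizable, it contains an infinite closed discrete set $\{m_n:n\in\omega\}$ of distinct points. A compact $K\subset M$ contains only finitely many $m_n$. Let
$$r(K)=\max\{n:m_n\in K\},\qquad r(K)=-1\ \text{ if there is no such } n.\tag{5}$$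
Then $K\subset L$ implies $r(K)\le r(L)$, and $r(\{m_0,\dots,m_n\})=n$.

**Step 10: part 2.** Necessity is Step 8. For sufficiency, let $X$ be countable and $Y\subset X$. If $Y=\emptyset$, put $F_K=\emptyset$. Otherwise write $Y=\{y_n:n\in\omega\}$, repetitions allowed, and put $F_K=\{y_i:i\le r(K)\}$. These finite sets are ordered by $M$ and cover $Y$.

## 13. Locally compact $M$: finitely many non-isolated points

We use the following standard fact. If $Z$ is locally compact and Lindelöf, then $Z=\bigcup_nE_n$ with $E_n$ compact and $E_n\subset\operatorname{int}E_{n+1}$; consequently every compact subset of $Z$ lies in some $E_n$. Indeed, let $Q_0,Q_1,\dots$ be compact sets whose interiors cover $Z$, put $E_0=Q_0$, and let $E_{n+1}$ be the union of $Q_{n+1}$ and finitely many $Q_i$ whose interiors cover $E_n$. (For $Z=\emptyset$ all sets are empty.)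

Let $X'$ denote the set of non-isolated points of $X$, a closed set.

**Step 11: sufficiency in part 3.** This step shows that finiteness of $X'$ makes all subspaces locally compact. Let $X$ be countable and compact with $X'$ finite. The singletons form a countable network, so $X$ is metrizable by Fact 1. It is zero-dimensional: around $x$ there are arbitrarily small radii not equal to any of the countably many distances from $x$, and the balls of such radii are clopen.

Let $Y\subset X$. Then $Y$ is locally compact. If $x\in Y\cap X'$, take a clopen $V\subset X$ with $V\cap X'=\{x\}$. The set $V\setminus Y$ consists of isolated points of $X$, so it is open. Hence $V\cap Y$ is closed in $V$ and compact, and it is a neighborhood of $x$ in $Y$. The points of $Y\setminus X'$ are isolated. Since $Y$ is countable, it is Lindelöf, and there are sets $E_n$ as above for $Z=Y$. Put $E_{-1}=\emptyset$ and $F_K=E_{r(K)}$ with $r$ from (5). This family is ordered by $M$, and each compact $P\subset Y$ lies in some $E_n=F_{\{m_0,\dots,m_n\}}$. So $Y$ is strongly $M$-dominated.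

**Step 12: necessity in part 3.** This step shows that strong domination by a locally compact $M$ forces local compactness, and then exhibits a subspace that is not locally compact. Let every subspace of $X$ be strongly $M$-dominated. By Step 8, $X$ is countable and metrizable; let $d$ be a metric. Since $M$ is locally compact and second countable, we have $M=\bigcup_nM_n$ with $M_n$ compact, $M_n\subset\operatorname{int}M_{n+1}$, and every $K\in\mathcal K(M)$ inside some $M_n$.

Let $Y\subset X$ be strongly $M$-dominated via $\{F_K\}$. Every compact subset of $Y$ lies in some $F_K$, hence in some $F_{M_n}$. If some $y\in Y$ had no compact neighborhood in $Y$, no $F_{M_n}$ would be a neighborhood of $y$, and we could choose $x_n\in Y\setminus F_{M_n}$ with $d(x_n,y)<1/(n+1)$. The compact set $\{y\}\cup\{x_n:n\in\omega\}$ would lie in no $F_{M_n}$, a contradiction. So $Y$ is locally compact.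

Suppose that $X'$ is infinite. It is compact and metrizable, so there are distinct $p_n\in X'$ converging to some $p\in X'$ with $p_n\ne p$ for all $n$. Let $Y=X\setminus\{p_n:n\in\omega\}$, so $p\in Y$. Suppose $p$ has a compact neighborhood $Q$ in $Y$, say $Q\supset Y\cap V$ with $V$ open in $X$ and $p\in V$. Pick $n$ with $p_n\in V$. The point $p_n$ is not isolated in $X$. Since $p_k\to p\ne p_n$, it has a neighborhood that contains no $p_k$ with $k\ne n$. So there are points $q_j\in Y\cap V\subset Q$ with $q_j\to p_n\notin Y$. But $Q$ is compact, hence closed in $X$, so $p_n\in Q\subset Y$, a contradiction. Thus $Y$ is not locally compact, hence not strongly $M$-dominated. So $X'$ is finite.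

*Example.* In the compact countable ordinal space $\omega^2+1$ the non-isolated points are $\omega\cdot n$ $(n\ge1)$ and $\omega^2$. Removing all $\omega\cdot n$ leaves a subspace that is not locally compact at $\omega^2$, so not every subspace is strongly $\omega$-dominated. By part 4, which we prove next, every subspace is strongly $\mathbb Q$-dominated.

## 14. A point of $M$ without compact neighborhoods gives $\omega^\omega$

**Step 13: part 4.** Necessity is Step 8. For sufficiency, this step first extracts from $M$ a monotone map $K\mapsto g_K$ from $\mathcal K(M)$ into $\omega^\omega$ with cofinal range. It then uses the values $g_K(n)$ to control the radii of balls around the countably many missing points.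

Let $q\in M$ have no compact neighborhood, and fix a metric of $M$. For each $n$ the closed ball of radius $2^{-n}$ about $q$ is not compact, so it contains an infinite set $\{m_{n,i}:i\in\omega\}$ of distinct points that is closed and discrete in the ball. Since the ball is closed, this set is closed and discrete in $M$. For $K\in\mathcal K(M)$ let
$$g_K(n)=\max\{i:m_{n,i}\in K\},\qquad g_K(n)=0\ \text{ if there is no such } i.$$
The maximum exists because $K$ meets a closed discrete set in a finite set. If $K\subset L$, then $g_K\le g_L$ pointwise. For $f\in\omega^\omega$ put
$$K_f=\{q\}\cup\{m_{n,i}:n\in\omega,\ i\le f(n)\}.$$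
This set is compact: every neighborhood of $q$ contains the closed ball of radius $2^{-n}$ for all large $n$, hence all but finitely many of the points $m_{n,i}$ with $i\le f(n)$. Since $m_{n,f(n)}\in K_f$, we have $g_{K_f}\ge f$ pointwise.

Now let $X$ be countable and compact. It is metrizable by Fact 1; let $d$ be a metric. Let $Y\subset X$. If $Y=X$, put $F_K=X$ for all $K$. Otherwise write $X\setminus Y=\{x_n:n\in\omega\}$, repetitions allowed, and put
$$F_K=X\setminus\bigcup_n\Bigl\{x\in X:d(x,x_n)<\frac1{g_K(n)+1}\Bigr\}.$$
The set $F_K$ is closed in $X$, hence compact. It contains no $x_n$, so $F_K\subset Y$. If $K\subset L$, then $g_K\le g_L$, so the balls removed for $L$ are contained in those removed for $K$, and $F_K\subset F_L$.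

Finally, let $P\subset Y$ be compact. No $x_n$ lies in the closed set $P$, so if $P\neq\emptyset$ we have $d(x_n,P)>0$, and we can choose $f\in\omega^\omega$ with
$$\frac1{f(n)+1}<d(x_n,P)\quad\text{for all }n;$$
if $P=\emptyset$, take any $f$. Since $g_{K_f}\ge f$, the ball removed around $x_n$ in the definition of $F_{K_f}$ has radius at most $1/(f(n)+1)$ and misses $P$. So $P\subset F_{K_f}$. Applied to singletons $P$, this shows that the sets $F_K$ cover $Y$. Hence $Y$ is strongly $M$-dominated, and Theorem 2 is proved. $\blacksquare$

For $M=\mathbb Q$, where no point has a compact neighborhood, part 4 says that the compact spaces all of whose subspaces are strongly $\mathbb Q$-dominated are exactly the countable compact spaces.
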